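# A Sokolov space that is not monolithic

All spaces in these notes are Tychonoff. We write $\overline{A}$ for closure, and "countable" means finite or countably infinite.

## The space $X(D,\mathcal A)$

Let $D$ be a set and let $\mathcal A$ be an uncountable family of uncountable subsets of $D$ such that $A\cap B$ is countable whenever $A\ne B$ are in $\mathcal A$. We build a space whose points are the elements of $D$, the members of $\mathcal A$ (each treated as a single new point), and one further point:
$$X=X(D,\mathcal A)=D\cup\mathcal A\cup\{\infty\}\qquad\text{(a disjoint union).}$$
The basic neighborhoods are as follows.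

* A point $d\in D$ has the single basic neighborhood $\{d\}$.
* A point $A\in\mathcal A$ has the basic neighborhoods $U(A,C)=\{A\}\cup(A\setminus C)$, where $C\subset D$ is countable.
* The point $\infty$ has the basic neighborhoods $W(\mathcal B,C)=X\setminus\big(C\cup\bigcup_{B\in\mathcal B}(\{B\}\cup B)\big)$, where $\mathcal B\subset\mathcal A$ and $C\subset D$ are countable.

So $A$ is the limit of its own elements, up to countable errors, and $\infty$ is the limit of everything, up to countably many points of $D$ and countably many blocks $\{B\}\cup B$. A set is open if it contains a basic neighborhood of each of its points. This defines a topology, because the intersection of two, or even of countably many, basic neighborhoods of one point is again one: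
$$\bigcap_i U(A,C_i)=U\big(A,\textstyle\bigcup_iC_i\big),\qquad \bigcap_i W(\mathcal B_i,C_i)=W\big(\textstyle\bigcup_i\mathcal B_i,\bigcup_iC_i\big).\tag{1}$$

**Example.** Let $D=\omega_1\times\omega_1$ and let $\mathcal A$ be the set of columns $\{\alpha\}\times\omega_1$. The members of $\mathcal A$ are pairwise disjoint, and $X(D,\mathcal A)$ has only $\omega_1$ points. The interesting case is when $\mathcal A$ has more members than $D$ has points.

**Lemma 1.** If $\mathrm{cf}\,\kappa=\omega_1$, there are $\kappa^+$ uncountable subsets of $\omega_1\times\kappa$ with pairwise countable intersections. In particular, $\omega_1\times\omega_1$ has $\omega_2$ such subsets.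

*Proof.* The sets will be graphs of functions $g_\xi:\omega_1\to\kappa$, $\xi<\kappa^+$, any two of which agree at only countably many arguments. Let $(\kappa_\alpha)_{\alpha<\omega_1}$ be an increasing sequence of ordinals cofinal in $\kappa$, and put $I_\alpha=\kappa_\alpha$. Then the $I_\alpha$ increase, their union is $\kappa$, and $|I_\alpha|<\kappa$.

Suppose $g_\eta$ is defined for all $\eta<\xi$, where $\xi<\kappa^+$. Fix an injection $e:\xi\to\kappa$, which exists because $|\xi|\le\kappa$. For each $\alpha<\omega_1$ choose
$$g_\xi(\alpha)\in\kappa\setminus\{g_\eta(\alpha):\eta<\xi,\ e(\eta)\in I_\alpha\}.$$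
The removed set has at most $|I_\alpha|<\kappa$ elements, so this is possible. Now let $\eta<\xi$. There is $\alpha_0<\omega_1$ with $e(\eta)\in I_\alpha$ for all $\alpha\ge\alpha_0$, so $g_\xi(\alpha)\ne g_\eta(\alpha)$ for all $\alpha\ge\alpha_0$. The two graphs therefore meet only above the countable set $\alpha_0$, hence in a countable set. Being uncountable, the graphs are also distinct. $\square$

**Lemma 2.** In $X=X(D,\mathcal A)$ all basic neighborhoods are clopen, and $X$ is Tychonoff. The set $D$ is dense in $X$, and $\mathcal A$ is a discrete subspace of $X$.

*Proof.* **The sets $\{d\}$.** They are open. They are closed because $U(A,\{d\})$ and $W(\emptyset,\{d\})$ are neighborhoods of $A$ and $\infty$ that miss $d$.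

**The sets $U(A,C)$.** They are open, since the points of $D$ are isolated. For the complement: $W(\{A\},\emptyset)$ is a neighborhood of $\infty$ missing $U(A,C)$; if $B\ne A$, then $U(B,A\cap B)=\{B\}\cup(B\setminus A)$ is a neighborhood of $B$ missing $U(A,C)$, legitimate because $A\cap B$ is countable; the remaining points are isolated. So $U(A,C)$ is closed.

**The sets $W(\mathcal B,C)$.** If $A\in\mathcal A\setminus\mathcal B$, then the set $(C\cap A)\cup\bigcup_{B\in\mathcal B}(A\cap B)$ is countable, and
$$U\Big(A,\ (C\cap A)\cup\bigcup_{B\in\mathcal B}(A\cap B)\Big)\subset W(\mathcal B,C).$$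
So $W(\mathcal B,C)$ is open. Its complement is the union of the open sets $\{d\}$, $d\in C$, and $\{B\}\cup B=U(B,\emptyset)$, $B\in\mathcal B$, so it is also closed.

**Separation.** The clopen set $\{d\}$ separates $d$ from every other point, and $U(A,\emptyset)$ separates $A$ from every other $B\in\mathcal A$ and from $\infty$. A Hausdorff space with a base of clopen sets is Tychonoff.

**Density and discreteness.** Since $A\in\mathcal A$ is uncountable, each $U(A,C)$ meets $D$, so $A\in\overline D$. Since $\mathcal A$ is uncountable, each $W(\mathcal B,C)$ contains some $A\in\mathcal A$; being open, it then meets $D$. So $D$ is dense. Finally $U(A,\emptyset)\cap\mathcal A=\{A\}$. $\square$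

With the family of Lemma 1 for $\kappa=\omega_1$ we get a space with a dense set of size $\omega_1$ and a discrete subspace of size $\omega_2$.

## Sokolov and monolithic spaces, and what $X(D,\mathcal A)$ is for

**Definition (network).** A network of $X$ is a family $\mathcal N$ of subsets of $X$ such that whenever $x\in O$ with $O$ open, there is $N\in\mathcal N$ with $x\in N\subset O$. The network weight $nw(X)$ is the least size of a network.

Members of a network need not be open: the singletons always form a network, so $nw(X)\le|X|$. Traces of a network on a subspace, and images of a network under a continuous map, are again networks, so $nw$ does not increase in either case. A discrete space has $nw(X)=|X|$. Clearly $nw\le w$.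

**Definition (Sokolov space).** For $f:X\to X$ let $f^n:X^n\to X^n$ be $f^n(x_1,\dots,x_n)=(f(x_1),\dots,f(x_n))$. A space $X$ is a Sokolov space if for every sequence $\{F_n:n\in\mathbb N\}$ with $F_n$ closed in $X^n$ there is a continuous $f:X\to X$ with $nw(f(X))\le\omega$ and $f^n(F_n)\subset F_n$ for every $n\in\mathbb N$.

**Definition (monolithic space).** Let $\kappa$ be an infinite cardinal. A space $X$ is $\kappa$-monolithic if $nw(\overline A)\le\kappa$ for every $A\subset X$ with $|A|\le\kappa$. It is monolithic if it is $\kappa$-monolithic for every infinite cardinal $\kappa$.

**Example (a separable space that is not $\omega$-monolithic).** Each $b\in 2^\omega$ gives the infinite set $\{b|_n:n\in\omega\}$ in the countable set $D=2^{<\omega}$; two such sets have finite intersection. Let $\mathcal A$ be the family of these sets, and topologize $D\cup\mathcal A$ by making $D$ isolated and using $\{A\}\cup(A\setminus C)$, $C$ finite, at $A$. As in Lemma 2 these sets are clopen, since $\{B\}\cup(B\setminus A)$ is a neighborhood of $B$ missing $\{A\}\cup A$. The countable set $D$ is dense, while $\mathcal A$ is discrete of size $2^\omega$.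

The problem, taken from "A Nice Class Extracted From Cp-Theory", is: **is every Sokolov space monolithic?** It is known that every Sokolov space is collectionwise normal, $\omega$-stable and $\omega$-monolithic (stability is defined below), and the question is the same as asking whether every Sokolov space is stable. The answer is no, in ZFC, and the space of the first section does it.

**Theorem 1.** There is a Sokolov space which is not $\omega_1$-monolithic. In fact there is a Sokolov space with a dense subset of size $\omega_1$ and network weight at least $\omega_2$.

Let us get a feeling for the Sokolov property by hand.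

**Example (countable network weight).** If $nw(X)\le\omega$, then $X$ is Sokolov: take $f=\mathrm{id}$.

**Example (uncountable closed discrete sets are forbidden).** Let $E$ be a closed discrete subset of a Sokolov space $X$. Then $E^2$ is closed and discrete in $X^2$, so each of its subsets is closed in $X^2$. Put $F_1=E$, $F_2=\{(x,y)\in E^2:x\ne y\}$ and $F_n=X^n$ for other $n$. The map $f$ given by the Sokolov property sends $E$ into $E$, and injectively, because $f^2(F_2)\subset F_2$. So $f(X)$ contains a discrete subspace of size $|E|$, and $nw(f(X))\le\omega$ forces $E$ to be countable. In particular an uncountable discrete space is not Sokolov. Moreover the subspace $D\cup\mathcal A$ of $X(D,\mathcal A)$ is not Sokolov, since $\mathcal A$ is an uncountable closed discrete subset of it. This is why the point $\infty$ is there.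

**Example (one limit point).** Let $D$ be uncountable and $L(D)=D\cup\{\infty\}$, where points of $D$ are isolated and the neighborhoods of $\infty$ are the sets containing some $\{\infty\}\cup(D\setminus E)$ with $E$ countable. We show that $L(D)$ is Sokolov. Let $F_n\subset L(D)^n$ be closed. For a countable $C\subset D$ let $f_C$ be the identity on $C\cup\{\infty\}$ and send $D\setminus C$ to $\infty$. Its fibers $\{d\}$, $d\in C$, and $\{\infty\}\cup(D\setminus C)$ are open, so $f_C$ is continuous, and its image is countable. We must choose $C$ so that $f_C$ preserves all $F_n$. If $y\in L(D)^n\setminus F_n$, there is a countable $E(n,y)\subset D$ such that no $x\in F_n$ satisfies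
$$x_i=y_i\ \text{ if } y_i\ne\infty,\qquad x_i\notin E(n,y)\ \text{ if } y_i=\infty .$$
Put $C_0=\emptyset$, let $C_{m+1}$ be the union of $C_m$ and all $E(n,y)$ with $n\in\mathbb N$ and $y\in(C_m\cup\{\infty\})^n\setminus F_n$, and let $C=\bigcup_mC_m$. This is countable. If $x\in F_n$ and $y=f_C(x)\notin F_n$, then $y\in(C_m\cup\{\infty\})^n$ for some $m$, so $E(n,y)\subset C$. But $x_i=y_i$ when $y_i\ne\infty$, and $x_i\notin C$ when $y_i=\infty$. This contradicts the choice of $E(n,y)$.

The space $L(D)$ is monolithic, since $\overline A\subset A\cup\{\infty\}$ when $A\subset L(D)$. So it does not answer the question, but the collapse "keep a well-chosen countable part, send the rest to limits" is the one we shall use.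

## Fixing points: closures of countable sets, and the obstruction at $\omega_1$

**Lemma 3.** Let $X$ be a nonempty Sokolov space and let $\mathcal F$ be a countable family of closed sets, each a closed subset $F$ of some power $X^{k}$. Then there is a continuous $f:X\to X$ with $nw(f(X))\le\omega$ and $f^{k}(F)\subset F$ for every $F\in\mathcal F$, $F\subset X^k$.

*Proof.* The definition allows one closed set per power; we spread the family over different powers. Enumerate $\mathcal F$ and assign to its members $F\subset X^k$ distinct exponents $N\ge k$. Use $F\times X^{N-k}\subset X^N$ as the closed set for the exponent $N$, and $X^N$ for unused exponents. If $f^N(F\times X^{N-k})\subset F\times X^{N-k}$, then $f^k(F)\subset F$, because $X^{N-k}\neq\emptyset$. $\square$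

This gives a natural attempt to prove monolithicity. Let $A=\{a_k:k\in\mathbb N\}$ be a countable subset of a Sokolov space, and apply Lemma 3 to the closed sets $\{a_k\}\subset X$. The resulting $f$ fixes every $a_k$. The set of fixed points of $f$ is closed, so $f$ is the identity on $\overline A$. Hence $\overline A\subset f(X)$ and $nw(\overline A)\le\omega$. So every Sokolov space is $\omega$-monolithic.

Now let $|A|=\omega_1$. A map $f$ that fixes $A$ gives $nw(\overline A)\le\omega$, which is too much to expect, so we fix countable pieces. Write $A=\bigcup_{\alpha<\omega_1}A_\alpha$ with $A_\alpha$ countable and increasing. Each $\overline{A_\alpha}$ has a countable network, so $\bigcup_{\alpha<\omega_1}\overline{A_\alpha}$ has a network of size at most $\omega_1$. If every point of $\overline A$ is in the closure of a countable subset of $A$, then $\overline A=\bigcup_\alpha\overline{A_\alpha}$ and we are done. The argument stops exactly at the points of $\overline A$ that are in the closure of no countable subset of $A$.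

In $X(D,\mathcal A)$ all of $\mathcal A\cup\{\infty\}$ consists of such points for $A=D$: a countable $C\subset D$ is closed in $X$, because $U(A,C)$ and $W(\emptyset,C)$ miss it. The countable sets see nothing of $\overline D\setminus D$, and $\overline D\setminus D$ may have size $\omega_2$. It remains to see that this space is Sokolov.

## Collapsing $X(D,\mathcal A)$ onto a countable elementary submodel

The closing-off in the example $L(D)$ is best left to elementary submodels. Let $\chi$ be a regular cardinal so large that $H(\chi)$, the set of all sets whose transitive closure has size less than $\chi$, contains all the objects we discuss. "$M$ is a countable elementary submodel containing $p$" means that $p\in M\prec H(\chi)$ and $|M|=\omega$; such an $M$ exists by the Löwenheim–Skolem theorem. We use elementarity in three ways.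

* (E1) If an object with a certain property, expressed with parameters from $M$, exists in $H(\chi)$, then one exists in $M$. Hence an object uniquely defined from parameters in $M$ is in $M$. For example, $\omega\subset M$; if $A,B\in M$, then $A\cap B\in M$ and $A\setminus B\in M$.
* (E2) Finite sequences of elements of $M$ are in $M$.
* (E3) If $E\in M$ is countable, then $E\subset M$. Indeed, if $E\neq\emptyset$, there is a surjection $h:\omega\to E$, so by (E1) there is one in $M$, and all its values $h(k)$, $k\in\omega\subset M$, are in $M$.

An uncountable set $D\in M$ is not contained in $M$; the set $D\cap M$ is a countable part of it.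

**Lemma 4.** $X=X(D,\mathcal A)$ is Sokolov.

*Proof.* Let $F_n\subset X^n$ be closed, $n\in\mathbb N$, and let $M$ be a countable elementary submodel containing $D$, $\mathcal A$, $X$ with its topology, and the sequence $(F_n)_n$. Then $\infty\in M$, as the only point of $X\setminus(D\cup\mathcal A)$. We want a continuous map of $X$ onto the countable set $X\cap M$.

Copying $L(D)$, one would fix $X\cap M$ and send all else to $\infty$. This map is not continuous. Take $A\in\mathcal A\cap M$ (there is one by (E1)). The set $U(A,A\cap M)$ is open and meets $X\cap M$ only in $A$; but its preimage would be $\{A\}$, which is not open. The points of $A\setminus M$ have to go to $A$.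

**Step 1: definition of $f$.** The purpose is to assign to each point outside $M$ its limit in $M$; almost disjointness makes this unambiguous. If $A\ne B$ are in $\mathcal A\cap M$, then $A\cap B\in M$ is countable, so $A\cap B\subset M$ by (E3). Hence each $d\in D\setminus M$ is in at most one member of $\mathcal A\cap M$. Define

* $f(x)=x$ if $x\in X\cap M$;
* $f(d)=A$ if $d\in D\setminus M$ and $d\in A\in\mathcal A\cap M$;
* $f(x)=\infty$ in all other cases.

The image of $f$ is contained in $X\cap M$, which is countable, so $nw(f(X))\le\omega$.

**Step 2: $f$ is continuous.** We check that all fibers are open; then every preimage is open. The fibers are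
$$f^{-1}(d)=\{d\},\qquad f^{-1}(A)=\{A\}\cup(A\setminus M)=U(A,A\cap M),\qquad f^{-1}(\infty)=W(\mathcal A\cap M,\,D\cap M)$$
for $d\in D\cap M$ and $A\in\mathcal A\cap M$. For the last equality: the points not sent to $\infty$ are those of $D\cap M$, those of $\mathcal A\cap M$, and the points of $D\setminus M$ in members of $\mathcal A\cap M$. Their union is exactly $(D\cap M)\cup\bigcup_{B\in\mathcal A\cap M}(\{B\}\cup B)$.

**Step 3: neighborhoods in $M$ do not distinguish $x$ from $f(x)$.** We claim:
$$\text{if } U\in M \text{ is a basic neighborhood of } f(x), \text{ then } x\in U.\tag{2}$$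
If $x\in M$, then $f(x)=x$ and there is nothing to prove. Let $x\notin M$. Then $f(x)$ is a member of $\mathcal A\cap M$ or $\infty$.

Suppose $f(x)=A\in\mathcal A$. Then $x\in A\setminus M$ and $U=U(A,C)$ for some countable $C$. The set $A\setminus U=A\cap C$ is in $M$, because $A,U\in M$, and it is countable, so it is contained in $M$. As $x\in A\setminus M$, we get $x\notin C$, so $x\in U$.

Suppose $f(x)=\infty$. By (E1) there are countable $\mathcal B\subset\mathcal A$ and $C\subset D$ in $M$ with $U=W(\mathcal B,C)$; by (E3), $\mathcal B\subset M$ and $C\subset M$. If $x\in\mathcal A\setminus M$, then $x\notin\mathcal B$, so $x\in U$. Otherwise $x\in D\setminus M$ is in no member of $\mathcal A\cap M$; then $x\notin C$ and $x\notin\bigcup\mathcal B$, so again $x\in U$.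

**Step 4: $f$ preserves $F_n$.** Suppose $x\in F_n$ but $y=f^n(x)\notin F_n$. The coordinates of $y$ are in $M$, so $y\in M$. Since $F_n\in M$ is closed, by (E1) there are basic neighborhoods $U_i\in M$ of $y_i$ with $\prod_{i\le n}U_i\cap F_n=\emptyset$. By (2), $x_i\in U_i$ for every $i$, so $x\in\prod_iU_i\cap F_n$, a contradiction. $\square$

*Proof of Theorem 1.* Let $D=\omega_1\times\omega_1$, and let $\mathcal A$ be the family of $\omega_2$ sets given by Lemma 1 with $\kappa=\omega_1$. The space $X=X(D,\mathcal A)$ is Sokolov by Lemma 4. By Lemma 2, $X=\overline D$ with $|D|=\omega_1$, and $\mathcal A$ is a discrete subspace of size $\omega_2$. Hence $nw(\overline D)=nw(X)\ge nw(\mathcal A)=\omega_2>\omega_1$, and $X$ is not $\omega_1$-monolithic. $\blacksquare$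

It helps to see the map $f$ in this case. Let $M$ also contain the sequence $(g_\xi)_{\xi<\omega_2}$ of Lemma 1. By (E3), $\delta=M\cap\omega_1$ is a countable ordinal, and $D\cap M=\delta\times\delta$ stays fixed. The members of $\mathcal A\cap M$ are the graphs of $g_\xi$ with $\xi\in M\cap\omega_2$. A point $(\alpha,\beta)$ with $\alpha<\delta\le\beta$ goes to $\infty$, because $\xi,\alpha\in M$ implies $g_\xi(\alpha)\in M\cap\omega_1=\delta$. A point $(\alpha,\beta)$ with $\alpha\ge\delta$ goes to the graph of $g_\xi$ if $g_\xi(\alpha)=\beta$ for some $\xi\in M\cap\omega_2$, and to $\infty$ otherwise. Two functions with indices in $M$ agree only at arguments below $\delta$, so $\xi$ is unique.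

## Function spaces and the failure of stability

**Definition (i-weight, stability).** The $i$-weight $iw(Y)$ is the least weight of a Tychonoff space onto which $Y$ can be mapped by a continuous bijection. A space $X$ is $\kappa$-stable if every continuous image $Y$ of $X$ with $iw(Y)\le\kappa$ satisfies $nw(Y)\le\kappa$; it is stable if it is $\kappa$-stable for every infinite cardinal $\kappa$.

**Example.** A discrete space $Y$ of size $2^\omega$ maps bijectively onto $\mathbb R$, so $iw(Y)\le\omega$, while $nw(Y)=2^\omega$; thus $Y$ is not $\omega$-stable. A compact space is stable: its continuous images $Y$ are compact, a continuous bijection of a compact space onto a Tychonoff space is a homeomorphism, and so $nw(Y)\le w(Y)=iw(Y)$.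

As usual, $C_p(Z)$ is the set of continuous functions $Z\to\mathbb R$ with the topology of pointwise convergence, that is, as a subspace of $\mathbb R^Z$.

**Lemma 5 (Arhangel'skii).** $nw(C_p(Z))=nw(Z)$ for infinite $Z$; and $nw(C_p(Z))\le\omega$ whenever $nw(Z)\le\omega$.

*Proof.* Let $\mathcal N$ be a network of $Z$. For $N_1,\dots,N_m\in\mathcal N$ and open intervals $I_1,\dots,I_m$ with rational endpoints consider $\{g\in C_p(Z):g(N_j)\subset I_j,\ j\le m\}$. There are at most $|\mathcal N|\cdot\omega$ such sets. They form a network of $C_p(Z)$: if $g(z_j)\in I_j$ for $j\le m$, choose $N_j\in\mathcal N$ with $z_j\in N_j\subset g^{-1}(I_j)$; then $g$ is in the set given by the $N_j$ and $I_j$, and all $h$ in that set satisfy $h(z_j)\in I_j$. So $nw(C_p(Z))\le nw(Z)\cdot\omega$. An infinite (Tychonoff, hence Hausdorff) space has infinite network weight, because finitely many sets cannot separate infinitely many points; this gives one inequality and the second assertion.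

For the other inequality, send $z\in Z$ to the evaluation $e_z\in C_p(C_p(Z))$, $e_z(g)=g(z)$. The map $z\mapsto e_z$ is continuous, because each $z\mapsto g(z)$ is. If $F\subset Z$ is closed and $z\notin F$, there is $g\in C_p(Z)$ with $g(z)=1$ and $g|_F=0$, and the open set $\{\varphi:\varphi(g)>0\}$ contains $e_z$ and misses $\{e_u:u\in F\}$. So the map is a homeomorphic embedding. Since $Z$ is infinite, so is $C_p(Z)$, and $nw(Z)\le nw(C_p(C_p(Z)))\le nw(C_p(Z))$. $\square$

**Theorem 2.** Let $\kappa$ be an infinite cardinal. If $X$ is Sokolov, $D\subset X$ is dense, $|D|\le\kappa$ and $nw(X)>\kappa$, then $C_p(X)$ is Sokolov and not $\kappa$-stable. Hence there is a Sokolov space that is not $\omega_1$-stable.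

*Proof.* Note that $X$ is infinite.

That $C_p(X)$ is Sokolov for Sokolov $X$ is a known theorem of Tkachuk; here is a short proof. Let $G_n\subset C_p(X)^n$ be closed, $n\in\mathbb N$.

**Step 1: encode $G_n$ by closed sets in powers of $X$.** The aim is to find countably many closed sets in powers of $X$ that describe which basic open sets $G_n$ misses. For $n,k\in\mathbb N$ and an $n\times k$ matrix $I=(I_{ij})$ of open intervals with rational endpoints put
$$F_{n,I}=\{x\in X^k:\ \forall g\in G_n\ \exists\,i\le n,\ j\le k\quad g_i(x_j)\notin I_{ij}\}.\tag{3}$$
For fixed $g$ the condition defines a finite union of closed sets $\{x:g_i(x_j)\notin I_{ij}\}$. So $F_{n,I}$ is an intersection of closed sets, hence closed in $X^k$. There are countably many sets $F_{n,I}$. By Lemma 3 there is a continuous $f:X\to X$ with $nw(f(X))\le\omega$ which preserves all of them.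

**Step 2: the dual map has small image.** Let $f^*(g)=g\circ f$. This is a continuous map $C_p(X)\to C_p(X)$, since the value of $g\circ f$ at $x$ is the value of $g$ at $f(x)$. Put $Q=f(X)$. Then $f^*(C_p(X))$ is the image of the subspace $\{g|_Q:g\in C_p(X)\}$ of $C_p(Q)$ under the continuous map $h\mapsto h\circ f$. Hence $nw(f^*(C_p(X)))\le nw(C_p(Q))\le\omega$ by Lemma 5.

**Step 3: the dual map preserves every $G_n$.** Suppose $g=(g_1,\dots,g_n)\in G_n$ but $(g_1\circ f,\dots,g_n\circ f)\notin G_n$. As $G_n$ is closed, a basic open set separates this point from it. Collecting the finitely many points of $X$ involved, we find $x\in X^k$ and a matrix $I$ of rational intervals such that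
$$g_i(f(x_j))\in I_{ij}\quad\text{for all } i\le n,\ j\le k,\tag{4}$$
and no $h\in G_n$ satisfies $h_i(x_j)\in I_{ij}$ for all $i,j$. The latter says that $x\in F_{n,I}$. So $f^k(x)\in F_{n,I}$, and (3) applied to $g\in G_n$ gives $i,j$ with $g_i(f(x_j))\notin I_{ij}$, contradicting (4). So $C_p(X)$ is Sokolov.

**Step 4: $C_p(X)$ is not $\kappa$-stable.** We test the definition on $Y=C_p(X)$ itself. Since $D$ is dense, restriction to $D$ is a continuous injection $C_p(X)\to\mathbb R^D$, and $w(\mathbb R^D)\le\kappa$. So $iw(C_p(X))\le\kappa$. But $nw(C_p(X))=nw(X)>\kappa$ by Lemma 5.

The last sentence of the theorem follows with the space $X$ of Theorem 1 and $\kappa=\omega_1$: for this $X$, the space $C_p(X)$ is Sokolov and not $\omega_1$-stable. $\blacksquare$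

## Scattered Lindelöf $P$-spaces

The proof of Lemma 4 works because each point has a unique limit in $X\cap M$. We now find this limit in a whole class of spaces.

**Definition ($P$-space).** A $P$-space is a (Tychonoff) space in which all $G_\delta$-sets are open.

Discrete spaces and $L(D)$ are $P$-spaces, and so is $X(D,\mathcal A)$ by (1). In a $P$-space, the zero set of a continuous real function is a $G_\delta$, hence open, so cozero sets are clopen. Thus clopen sets form a base. Countable intersections of clopen sets are closed, and open by the $P$-property; taking complements, countable unions of clopen sets are clopen too.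

**Definition (scattered space, rank).** Let $X^{(0)}=X$, let $X^{(\alpha+1)}$ be the set of non-isolated points of the subspace $X^{(\alpha)}$, and $X^{(\alpha)}=\bigcap_{\beta<\alpha}X^{(\beta)}$ for limit $\alpha$. These sets are closed and decreasing. The space is scattered if every nonempty subspace has an isolated point; equivalently, some $X^{(\alpha)}$ is empty. Then every $x\in X$ has a rank: $rk(x)=\alpha$ iff $x\in X^{(\alpha)}\setminus X^{(\alpha+1)}$.

**Example.** In $X=X(D,\mathcal A)$ the members of $\mathcal A$ and $\infty$ are not isolated, so $X^{(1)}=\mathcal A\cup\{\infty\}$. In this subspace each $A$ is isolated by $U(A,\emptyset)$, and $\infty$ is not isolated because $\mathcal A$ is uncountable, so $X^{(2)}=\{\infty\}$ and $X^{(3)}=\emptyset$. The ranks are $0$ on $D$, $1$ on $\mathcal A$, and $2$ at $\infty$.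

**Theorem 3.** Every scattered Lindelöf $P$-space $X$ is Sokolov.

*Proof.* Let $CO$ be the family of clopen subsets of $X$. For $U\in CO$ let $\rho(U)$ be the least $\alpha$ with $U\cap X^{(\alpha)}=\emptyset$; so $\rho(U)=0$ only for $U=\emptyset$. Given closed $F_n\subset X^n$, let $M$ be a countable elementary submodel containing $X$, its topology and $(F_n)_n$. Then $CO\in M$, and $\rho(U)\in M$ for $U\in CO\cap M$.

**Step 1: the limit in $M$ of a point.** The aim is to define $f$ through the following claim.

*Claim. For each $x\in X$ there is a unique $y\in X\cap M$ such that $x\in U$ whenever $y\in U\in CO\cap M$.*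

*Uniqueness.* If $y\ne y'$ are in $X\cap M$, by (E1) there is $U\in CO\cap M$ with $y\in U\not\ni y'$. Also $X\setminus U\in CO\cap M$. If both $y$ and $y'$ had the property for $x$, then $x\in U$ and $x\in X\setminus U$, which is impossible.

*Existence.* Among all $U\in CO\cap M$ with $x\in U$ (for instance $U=X$) choose one with $\rho(U)$ minimal. Since $x\in U$, $\rho(U)\ne0$.

Suppose first that $\alpha=\rho(U)$ is a limit. Each $z\in U$ has $rk(z)<\alpha$. As $z$ is isolated in $X^{(rk(z))}$, it has a clopen neighborhood $V\subset U$ with $V\cap X^{(rk(z))}=\{z\}$, so $\rho(V)\le rk(z)+1<\alpha$. The closed set $U$ is Lindelöf, so it is covered by a countable family of clopen $V\subset U$ with $\rho(V)<\alpha$. By (E1) there is such a family $\mathcal V\in M$, and $\mathcal V\subset M$ by (E3). Some $V\in\mathcal V$ contains $x$, and $\rho(V)<\rho(U)$ contradicts minimality.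

So $\rho(U)=\beta+1$ for some $\beta$. Then $T=U\cap X^{(\beta)}$ is nonempty and closed in $X$. All its points have rank $\beta$, that is, they are isolated in $X^{(\beta)}$; so $T$ is discrete. A closed discrete subset of a Lindelöf space is countable, so $T$ is countable. As $T\in M$, also $T\subset M$.

There is a partition $\{V_y:y\in T\}$ of $U$ into clopen sets with $V_y\cap T=\{y\}$. To see this, enumerate $T$ as $y_0,y_1,\dots$ (finite or infinite) without repetition. Since $T\setminus\{y_m\}$ is closed, there is a clopen $O_m\subset U$ with $O_m\cap T=\{y_m\}$. The sets $O_m\setminus\bigcup_{l<m}O_l$ are clopen, disjoint, and meet $T$ exactly in $y_m$. The remainder $U\setminus\bigcup_mO_m$ is clopen, because countable unions of clopen sets are clopen, and it misses $T$; add it to the piece of $y_0$.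

By (E1) such a partition $\langle V_y:y\in T\rangle$ may be taken in $M$; since $T\subset M$, each $V_y$ is in $M$. Let $y\in T$ be the point with $x\in V_y$. We check that $y$ is as required. If not, there is $W\in CO\cap M$ with $y\in W\not\ni x$. Then $V_y\setminus W\in CO\cap M$ contains $x$ and misses $T$. Being a subset of $U$, it misses $X^{(\beta)}$, so $\rho(V_y\setminus W)\le\beta<\rho(U)$, contradicting minimality. This proves the Claim.

**Step 2: $f$ is continuous with countable image.** Let $f(x)$ be the point $y$ of the Claim. Then $f(X)\subset X\cap M$ is countable, so $nw(f(X))\le\omega$. For $y\in X\cap M$,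
$$f^{-1}(y)=\bigcap\{U\in CO\cap M:y\in U\}.$$
Indeed, the inclusion from left to right is the defining property; and if $x$ is in the intersection, then $y$ has the property for $x$, so $f(x)=y$ by uniqueness. The intersection is over a countable family, so it is a $G_\delta$, hence open. All fibers are open and $f$ is continuous.

**Step 3: $f$ preserves $F_n$.** If $x\in F_n$ and $y=f^n(x)\notin F_n$, then $y\in M$, and by (E1) there are $U_i\in CO\cap M$ with $y_i\in U_i$ and $\prod_{i\le n}U_i\cap F_n=\emptyset$. But $x_i\in U_i$ for all $i$ by the choice of $y_i=f(x_i)$, a contradiction. $\blacksquare$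

## Larger cardinals: branches and trees

In a scattered space, a large number of points alone forces a large network.

**Lemma 6.** If $X$ is scattered, then $nw(X)\ge|X|$.

*Proof.* Let $\mathcal N$ be a network. For $x\in X$ take an open $O_x\ni x$ with $O_x\cap X^{(rk(x))}=\{x\}$, and $N_x\in\mathcal N$ with $x\in N_x\subset O_x$. The map $x\mapsto N_x$ is injective: if $N_x=N_y$ with $rk(x)\le rk(y)$, then $y\in N_x\subset O_x$ and $y\in X^{(rk(y))}\subset X^{(rk(x))}$, so $y=x$. $\square$

We also recall that a regular space $Z$ with a dense set $E$ of size at most $\lambda$ ($\lambda$ infinite) has $w(Z)\le2^\lambda$. By regularity the interiors of the sets $\overline O$, $O$ open, form a base, and $\overline O=\overline{O\cap E}$ is determined by a subset of $E$.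

**Theorem 4.** Let $\kappa>\omega$ satisfy

* (a) $\kappa^\omega=\kappa$, or
* (b) there are more than $\kappa$ uncountable subsets of $\kappa$ with pairwise countable intersections.

Then there is a scattered Lindelöf $P$-space with a dense subset of size $\le\kappa$ and network weight $>\kappa$; it is Sokolov and not $\kappa$-monolithic. Condition (b) holds if $\mathrm{cf}\,\kappa=\omega_1$, in particular for $\kappa=\omega_1$, and also if $2^\omega\le\kappa<2^{\omega_1}$. If $\kappa=\kappa^{<\kappa}>\omega$, there is such a space with a dense set of size $\kappa$ and network weight $2^\kappa$, the largest possible value.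

*Proof under (b).* Let $D=\kappa$, let $\mathcal A$ be a family as in (b) with $|\mathcal A|>\kappa$, and let $X=X(D,\mathcal A)$ (replace $D$ by a copy if the union is not disjoint). It is a $P$-space by (1), and it is scattered by the example above.

It is Lindelöf: given an open cover, one member contains $\infty$, hence some $W(\mathcal B,C)$. What remains lies in the countable set $C$ and the countably many sets $\{B\}\cup B$, $B\in\mathcal B$; and in each $\{B\}\cup B$, the member of the cover containing $B$ leaves only countably many points. So a countable subfamily covers $X$.

By Lemma 2, $D$ is dense and $nw(X)\ge|\mathcal A|>\kappa$. By Theorem 3 (or Lemma 4), $X$ is Sokolov, and $\overline D=X$ shows that it is not $\kappa$-monolithic.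

*When (b) holds.* If $\mathrm{cf}\,\kappa=\omega_1$, use Lemma 1 and $|\omega_1\times\kappa|=\kappa$. If $2^\omega\le\kappa<2^{\omega_1}$, consider the tree $2^{<\omega_1}$, which has size $2^\omega\le\kappa$. Each $b\in2^{\omega_1}$ gives the uncountable branch $\{b|_\alpha:\alpha<\omega_1\}$. Two different branches share only the nodes up to the first place where they differ, a countable set. There are $2^{\omega_1}>\kappa$ branches. An injection of the tree into $\kappa$ carries them to subsets of $\kappa$.

*Proof under (a): why the same space is not enough.* Branches of a tree of larger height are the natural candidates. But if two branches agree up to level $\omega_1$, their intersection is uncountable, and $X(D,\mathcal A)$ does not make sense. The remedy is to let the nodes at levels of uncountable cofinality be limit points too.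

**Step 1: choice of the height.** We need a height $\theta$ for which there are many branches, few nodes, and $\mathrm{cf}\,\theta>\omega$. Let $\theta$ be the least cardinal with $\kappa^\theta>\kappa$. Since $\kappa^\omega=\kappa$ and $\kappa^\kappa=2^\kappa>\kappa$, we have $\omega<\theta\le\kappa$. Moreover $\mathrm{cf}\,\theta>\omega$: if $\theta=\sup_n\theta_n$ with infinite cardinals $\theta_n<\theta$ increasing, then $\theta=\sum_n\theta_n$ and $\kappa^\theta=\prod_n\kappa^{\theta_n}=\kappa^\omega=\kappa$, a contradiction.

**Step 2: the space.** Let $T$ be the set of all functions $t:\alpha\to\kappa$ with $\alpha\le\theta$, let $D=\{t\in T:\mathrm{dom}\,t<\theta\}$, and write $\downarrow t=\{u\in T:u\subseteq t\}$. Then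
$$|D|\le\theta\cdot\kappa=\kappa,\qquad |T|=\kappa^\theta>\kappa .\tag{5}$$
Put $X=T\cup\{\infty\}$, with the following neighborhoods.

* $t\in T$ is isolated if $\mathrm{cf}(\mathrm{dom}\,t)\le\omega$ (this includes $\mathrm{dom}\,t$ equal to $0$ or a successor).
* Otherwise the basic neighborhoods of $t$ are the sets $(s,t]=\{u\in T:s\subsetneq u\subseteq t\}$, where $s\subsetneq t$.
* The basic neighborhoods of $\infty$ are the sets $X\setminus\bigcup_{i\in\omega}\downarrow t_i$, where $t_i\in T$.

A set is open if it contains a basic neighborhood of each of its points. This is a topology, since two initial segments of $t$ are comparable, and countable unions of countable families are countable.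

**Step 3: clopen sets.** We show that all the sets above are clopen. First, $(s,t]$ and $\downarrow t$ are open: if $u$ is a non-isolated point of $(s,t]$, then $(s,u]\subset(s,t]$; if $u\in\downarrow t$ is non-isolated, then $(\emptyset,u]\subset\downarrow t$.

Next, $\downarrow t$ is closed. The set $X\setminus\downarrow t$ is a basic neighborhood of $\infty$. Let $u\in T\setminus\downarrow t$ be non-isolated. Then $\mathrm{dom}\,u$ is a limit ordinal, so $u|_\gamma\not\subseteq t$ for some $\gamma<\mathrm{dom}\,u$ (otherwise $u\subseteq t$). Every $v\in(u|_\gamma,u]$ extends $u|_\gamma$, so $v\not\subseteq t$; thus $(u|_\gamma,u]\cap\downarrow t=\emptyset$. Hence $\downarrow t$ is clopen, and so is $(s,t]=\downarrow t\setminus\downarrow s$.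

The singleton of an isolated $t$ is closed: $X\setminus\downarrow t$ is a neighborhood of $\infty$ missing $t$. If $u\ne t$ is not isolated, then $(t,u]$ misses $t$ when $t\subsetneq u$, and every $(s,u]$ misses $t$ when $t\not\subseteq u$.

For the neighborhoods of $\infty$ we need a property of the points $t\in T$: *a countable intersection of neighborhoods of $t$ is a neighborhood of $t$.* This is clear if $t$ is isolated. If not, then for $s_i\subsetneq t$, $i\in\omega$, the ordinal $\gamma=\sup_i\mathrm{dom}\,s_i$ is less than $\mathrm{dom}\,t$, because $\mathrm{cf}(\mathrm{dom}\,t)>\omega$, and $(t|_\gamma,t]\subset\bigcap_i(s_i,t]$. It follows that $X\setminus\bigcup_i\downarrow t_i=\bigcap_i(X\setminus\downarrow t_i)$ is a neighborhood of each of its points in $T$, and of $\infty$ by definition; so it is open. Its complement is a union of open sets $\downarrow t_i$. So it is clopen.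

**Step 4: $X$ is a Tychonoff $P$-space.** If $u\ne t$ are in $T$, then $u\not\subseteq t$ or $t\not\subseteq u$, and the clopen set $\downarrow t$ or $\downarrow u$, respectively, separates them. The set $\downarrow t$ separates $t$ from $\infty$. So $X$ is Hausdorff with a clopen base, hence Tychonoff. Countable intersections of neighborhoods of a point are neighborhoods of it: for points of $T$ by Step 3, and for $\infty$ because a countable intersection of its basic neighborhoods is a basic neighborhood. So $G_\delta$-sets are open.

**Step 5: $X$ is Lindelöf.** The member of an open cover containing $\infty$ leaves a subset of some $\bigcup_{i\in\omega}\downarrow t_i$, so it suffices that each $\downarrow t$ is Lindelöf. We use induction on $\alpha=\mathrm{dom}\,t$. If $\alpha=0$, $\downarrow t$ is a singleton. If $\alpha=\beta+1$, then $\downarrow t=\downarrow(t|_\beta)\cup\{t\}$. If $\mathrm{cf}\,\alpha=\omega$, take $\alpha_n\nearrow\alpha$; then $\downarrow t=\{t\}\cup\bigcup_n\downarrow(t|_{\alpha_n})$. If $\mathrm{cf}\,\alpha>\omega$, the member of a cover containing $t$ contains some $(s,t]$, and $\downarrow t\setminus(s,t]=\downarrow s$ is Lindelöf by the inductive hypothesis.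

**Step 6: $X$ is scattered.** Let $\emptyset\ne S\subset X$. If $S=\{\infty\}$, its point is isolated in $S$. Otherwise take $t\in S\cap T$ with minimal domain. If $u\in\downarrow t\cap S$, then $u\subseteq t$ and $\mathrm{dom}\,u\ge\mathrm{dom}\,t$, so $u=t$. Thus the open set $\downarrow t$ isolates $t$ in $S$.

**Step 7: $D$ is dense.** Let $\mathrm{dom}\,t=\theta$. As $\mathrm{cf}\,\theta>\omega$, $t$ is not isolated, and each $(s,t]$ contains $t|_{\mathrm{dom}\,s+1}\in D$. So $D$ is dense in $T$. A basic neighborhood $X\setminus\bigcup_i\downarrow t_i$ of $\infty$ meets $T$, because $|\bigcup_i\downarrow t_i|\le\theta\cdot\omega\le\kappa<|T|$; being open, it meets $D$.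

**Step 8: conclusion.** By Lemma 6 and (5), $nw(X)\ge|X|\ge\kappa^\theta>\kappa$. By Theorem 3, $X$ is Sokolov. By (5), $|D|\le\kappa$, and $\overline D=X$ shows that $X$ is not $\kappa$-monolithic.

*The case $\kappa=\kappa^{<\kappa}>\omega$.* Here $\kappa$ is regular, since otherwise $\mathrm{cf}\,\kappa<\kappa$, and $\kappa^{\mathrm{cf}\,\kappa}>\kappa$ contradicts $\kappa^{<\kappa}=\kappa$. As $\omega<\kappa$, we have $\kappa^\omega=\kappa$, so (a) holds. Since $\kappa^\lambda=\kappa$ for infinite $\lambda<\kappa$, we get $\theta=\kappa$ and $nw(X)\ge\kappa^\kappa=2^\kappa$. The dense set $D$ has size exactly $\kappa$, since the functions with domain $1$ already give $\kappa$ elements. On the other hand, for any set of size at most $\kappa$ in a Tychonoff space, the closure has $nw\le w\le2^\kappa$. So equality holds and the value is maximal. $\blacksquare$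

For example, under CH we have $\omega_1^{<\omega_1}=\omega_1^\omega=2^\omega=\omega_1$, so there is a Sokolov space with a dense set of size $\omega_1$ and network weight exactly $2^{\omega_1}$. By Theorem 2, each space $X$ of Theorem 4 also yields a Sokolov space $C_p(X)$ that is not $\kappa$-stable.

## Strong limit cardinals of countable cofinality

For some $\kappa$ the $P$-property itself prevents such examples. Recall that $\kappa$ is a strong limit if $2^\lambda<\kappa$ for all $\lambda<\kappa$; the cardinal $\omega$ is one.

**Theorem 5.** If $\kappa$ is a strong limit cardinal with $\mathrm{cf}\,\kappa=\omega$ ($\kappa=\omega$ included), then every $P$-space is $\kappa$-monolithic. Consequently, under GCH, for infinite $\kappa$: all scattered Lindelöf $P$-spaces are $\kappa$-monolithic if and only if $\mathrm{cf}\,\kappa=\omega$.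

*Proof.* **Step 1: the first statement.** The point is that in a $P$-space countable unions of closed sets are closed, so closures can be computed on countably many small pieces. Let $|A|\le\kappa$. Since $\mathrm{cf}\,\kappa=\omega$, we can write $A=\bigcup_{n\in\omega}A_n$ with $|A_n|<\kappa$. Then $\overline A=\bigcup_n\overline{A_n}$. If $A_n$ is finite, then $\overline{A_n}=A_n$ has a finite network. If $A_n$ is infinite, then $nw(\overline{A_n})\le w(\overline{A_n})\le2^{|A_n|}<\kappa$, because $\overline{A_n}$ is regular with the dense set $A_n$. The union of networks of the $\overline{A_n}$ is a network of $\overline A$, so $nw(\overline A)\le\kappa\cdot\omega=\kappa$.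

**Step 2: GCH and $\mathrm{cf}\,\kappa=\omega$.** We check that $\kappa$ is a strong limit, so that Step 1 applies. This is clear for $\kappa=\omega$. If $\kappa>\omega$, then $\kappa$ is not a successor cardinal, since infinite successor cardinals are regular. So for every infinite $\lambda<\kappa$ we have $2^\lambda=\lambda^+<\kappa$.

**Step 3: GCH and $\mathrm{cf}\,\kappa>\omega$.** We check that $\kappa^\omega=\kappa$; then Theorem 4(a) gives a scattered Lindelöf $P$-space that is not $\kappa$-monolithic. Every function $\omega\to\kappa$ is bounded, so there are at most $\sum_{\alpha<\kappa}|\alpha|^\omega$ of them. For infinite $\lambda=|\alpha|<\kappa$ we have $\lambda^\omega\le2^\lambda=\lambda^+\le\kappa$, and for finite $\alpha$ we have $|\alpha|^\omega\le2^\omega=\omega_1\le\kappa$. So $\kappa^\omega\le\kappa\cdot\kappa=\kappa$. $\blacksquare$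

Theorem 5 concerns $P$-spaces. For general Sokolov spaces these notes do not decide which cardinals $\kappa$ not covered by Theorem 4 admit counterexamples.
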